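\title{Infinite runs of reflection steps in the Nelder--Mead algorithm}

\begin{abstract}
Can the Nelder--Mead simplex algorithm perform reflection steps forever on a continuous convex function whose level set through the worst initial vertex is bounded? We show that it cannot in dimensions one and two, and that it can in every dimension $n\ge3$: from any initial simplex, and for a smooth strongly convex function that is an arbitrarily small, compactly supported perturbation of a quadratic. For $n\ge3$ we also characterize, by three conditions on the removed vertices, the infinite sequences of reflections that occur. The proof combines an $\ell$-adic argument showing that vertices never repeat, a sum of bump functions that breaks ties on a sphere, and irrational rotations about two alternating, slowly moving axes.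
\end{abstract}

\section{The algorithm, the conjecture and the results}\label{sec:intro}

The Nelder--Mead algorithm looks for a minimum of $f:\mathbb R^n\to\mathbb R$ by moving a \emph{simplex}, that is, the convex hull of $n+1$ affinely independent points, its vertices. We identify a simplex with its set of vertices, and we use the standard parameters: reflection $1$, expansion $2$, contraction $\frac12$, shrink $\frac12$. At each iteration the vertices are labeled so that
\[
f(x_1)\le f(x_2)\le\dots\le f(x_{n+1}),
\]
ties being broken by some fixed rule. Let $\bar x=\frac1n\sum_{i=1}^n x_i$ be the centroid of the facet opposite the worst vertex $x_{n+1}$, and let $x_{\mathrm r}=2\bar x-x_{n+1}$ be the reflection point.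
\begin{itemize}
\item If $f(x_1)\le f(x_{\mathrm r})<f(x_n)$, then $x_{n+1}$ is replaced by $x_{\mathrm r}$. This is a \emph{reflection step}.
\item If $f(x_{\mathrm r})<f(x_1)$, the expansion point $x_{\mathrm e}=\bar x+2(x_{\mathrm r}-\bar x)$ is computed, and $x_{n+1}$ is replaced by $x_{\mathrm e}$ if $f(x_{\mathrm e})<f(x_{\mathrm r})$ and by $x_{\mathrm r}$ otherwise.
\item If $f(x_{\mathrm r})\ge f(x_n)$, an outside or inside contraction is attempted, with trial point $\bar x\pm\frac12(x_{\mathrm r}-\bar x)$. If it fails, the simplex is shrunk toward $x_1$ by the factor $\frac12$.
\end{itemize}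
Every step produces a simplex again: either the new vertex lies on the line through $x_{n+1}$ and $\bar x$ and differs from $\bar x$, or the step is a homothety. Nothing else about the second and third cases is used below.

A reflection step does not lower the best value, and it does not change the volume of the simplex, because $x_{\mathrm r}$ and $x_{n+1}$ are equally far from the hyperplane of the common facet. During a run of consecutive reflection steps the algorithm therefore neither improves its output nor shrinks its simplex, and one wants to know whether every such run ends. It is known that runs can be arbitrarily long: for every $N$ there are a uniformly convex function on $\mathbb R^3$ and an initial simplex for which the algorithm performs at least $N$ consecutive reflection steps. The following conjecture is posed in \cite{NMsource}.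

\begin{quote}
\textbf{Conjecture.} \emph{Let $f$ be continuous and convex, let $x_{\mathrm w}$ be the worst vertex of the initial simplex, and suppose that $\{x\in\mathbb R^n: f(x)\le f(x_{\mathrm w})\}$ is bounded. Then the algorithm never performs an infinite uninterrupted sequence of reflection steps.}
\end{quote}

There is a good reason to expect this. After an affine change of coordinates all simplices of a run are congruent (Section~\ref{sec:tetra}). In a run from the initial simplex they stay in a bounded set, so in an infinite run they come arbitrarily close to one another, while the sum of the vertex values decreases strictly at each step. In the plane, coming close means returning exactly, and this is a contradiction. In higher dimensions one hopes that continuity gives the same contradiction. It does so only when the run returns close to a vertex that it has \emph{removed}, and this can be avoided.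

Recall that $f\in C^2(\mathbb R^n)$ is \emph{strongly convex} if $\nabla^2f\ge\mu I$ everywhere for some $\mu>0$. Then $f(x)\ge f(0)+\langle\nabla f(0),x\rangle+\frac\mu2|x|^2$, so all level sets $\{f\le t\}$ are bounded. A quadratic polynomial is \emph{positive definite} if its Hessian is, and $C_c^\infty(\mathbb R^n)$ denotes the smooth functions with compact support.

\begin{theorem}\label{thm:main}
Let $n\ge3$ and let $S\subset\mathbb R^n$ be a simplex. There is a strongly convex $f\in C^\infty(\mathbb R^n)$ such that the algorithm started from $S$ performs reflection steps forever. More precisely, there is a positive definite quadratic polynomial $Q$, depending only on $S$ and on a labeling of its vertices, such that for all $d\in\mathbb N$ and $\varepsilon>0$ one may take $f=Q+h$ with $h\in C_c^\infty(\mathbb R^n)$ and all partial derivatives of $h$ of order at most $d$ bounded by $\varepsilon$. One may also arrange that $x_1$ is never a minimizer of $f$. Then the best value stays forever at the same non-minimal value, and the volume of the simplex is constant.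
\end{theorem}

\begin{proposition}\label{prop:low}
Let $n\le2$ and let $f:\mathbb R^n\to\mathbb R$ be any function such that $\{f\le f(x_{\mathrm w})\}$ is bounded. Then the number of consecutive reflection steps is finite.
\end{proposition}

Thus the conjecture holds exactly for $n\le2$. To prove Theorem~\ref{thm:main} we separate the geometry of the run from the function. A \emph{schedule} is an infinite sequence of simplices $S_0,S_1,S_2,\dots$ in $\mathbb R^n$ such that, for each $k\ge1$, $S_k$ arises from $S_{k-1}$ by removing one vertex $q_k$ and inserting
\begin{equation}\label{eq:pk}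
p_k=\frac2n\sum_{x\in S_{k-1}\setminus\{q_k\}}x\;-\;q_k .
\end{equation}
A function $f$ \emph{realizes} the schedule if the algorithm applied to $f$ and started from $S_0$ performs only reflection steps and produces $S_1,S_2,\dots$; then $q_k=x_{n+1}$ and $p_k=x_{\mathrm r}$ at step $k$. Let $Y=\bigcup_kS_k$ be the set of all vertices that occur. A point is an \emph{accumulation point} of $Y$ if each of its neighborhoods contains infinitely many points of $Y$; a point of $Y$ that is not one has positive distance from the rest of $Y$. Consider three conditions:
\begin{itemize}
\item[(i)] some vertex of $S_0$ is never removed;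
\item[(ii)] the newest vertex is never removed at once: $q_{k+1}\ne p_k$ for all $k\ge1$;
\item[(iii)] no removed vertex $q_k$ is an accumulation point of $Y$.
\end{itemize}

\begin{theorem}\label{thm:class}
Let $n\ge3$. A schedule is realized by some continuous convex $f$ with $\{f\le f(x_{\mathrm w})\}$ bounded if and only if \textup{(i)}, \textup{(ii)} and \textup{(iii)} hold. In that case it is realized by a strongly convex $f=Q+h\in C^\infty(\mathbb R^n)$, where the positive definite quadratic polynomial $Q$ depends only on $S_0$ and on the set of its vertices that are never removed, and where, for given $d\in\mathbb N$ and $\varepsilon>0$, $h\in C_c^\infty(\mathbb R^n)$ has all partial derivatives of order at most $d$ bounded by $\varepsilon$.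
\end{theorem}

Section~\ref{sec:necessary} proves Proposition~\ref{prop:low} and the necessity of (i)--(iii). Section~\ref{sec:tetra} shows the ideas of the remaining proofs on a tetrahedron. Sections~\ref{sec:distinct} and~\ref{sec:realize} prove sufficiency, and Section~\ref{sec:schedule} constructs a schedule with (i)--(iii), which gives Theorem~\ref{thm:main}.

\section{What a run of reflections must satisfy}\label{sec:necessary}

The first two conditions come from the two inequalities that define a reflection step, and they need no property of $f$.

\begin{lemma}\label{lem:run}
Let $f:\mathbb R^n\to\mathbb R$ be any function. Consider a finite or infinite run of consecutive reflection steps, starting at any iteration, and let $x$ be the vertex labeled $x_1$ at its start.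
\begin{itemize}
\item[(a)] No step of the run removes $x$, and $f(x)$ is the least vertex value of every simplex of the run.
\item[(b)] The vertex inserted at one step is not removed at the next step of the run.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose that before some step $x$ is present and has the least value. If $x$ were labeled $x_{n+1}$, all values would be equal, and $f(x_1)\le f(x_{\mathrm r})<f(x_n)=f(x_1)$ is impossible. So $x$ is retained, and the new vertex has value $f(x_{\mathrm r})\ge f(x_1)=f(x)$.

(b) The vertex $x_n$ is retained and $f(x_{\mathrm r})<f(x_n)$. So $x_{\mathrm r}$ does not have the largest value in the new simplex and is not its worst vertex.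
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:low}]
For $n=1$ a reflection step requires $f(x_1)\le f(x_{\mathrm r})<f(x_n)=f(x_1)$, so none occurs.

Let $n=2$ and consider a run starting at any iteration. Let $x$ be as in Lemma~\ref{lem:run}, let $x+v_0$ be the vertex removed first and $x+v_1$ the third vertex. Since neither $x$ nor the newest vertex can be removed, every step is forced: step $k$ removes $x+v_{k-1}$, retains $x$ and $x+v_k$, and inserts $x+(x+v_k)-(x+v_{k-1})=x+v_{k+1}$, where
\[
v_{k+1}=v_k-v_{k-1}.
\]
Hence $v_{k+2}=v_{k+1}-v_k=-v_{k-1}$, and $v_6=-v_3=v_0$: the triangle turns around $x$ in the hexagon of six lattice triangles. At step $k$ the value $f(x_2)$ is the larger of the two retained values, which is $f(x+v_k)$ by Lemma~\ref{lem:run}(a). So $f(x+v_{k+1})<f(x+v_k)$, and $f(x+v_1)\le f(x+v_0)$ because $x+v_0$ is worst at the start. A fifth step would give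
\[
f(x+v_6)<f(x+v_5)<\dots<f(x+v_1)\le f(x+v_0),
\]
which contradicts $v_6=v_0$.
\end{proof}

The proof uses no property of $f$, not even the boundedness of the level set, and it shows that a run in the plane has at most four steps.

\begin{proof}[Proof of necessity in Theorem~\ref{thm:class}]
Let a continuous $f$ realize the schedule. Conditions (i) and (ii) are Lemma~\ref{lem:run}. For (iii), note that $f(q_k)$ is the largest vertex value of $S_{k-1}$. Each step replaces a largest value by a smaller one, so $f(q_k)$ is nonincreasing in $k$. It is bounded below by the least value on $S_0$, so it converges to some $L$.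

We claim that $f(q_k)>L$ for every $k$. Otherwise $f(q_j)=L$ for all $j\ge k$. Each step $j\ge k$ then removes a vertex of value $L$ and inserts one of value less than $f(x_n)\le L$. After at most $n+1$ steps no vertex of value $L$ is left, which contradicts $f(q_j)=L$.

Now let $y$ be an accumulation point of $Y$. Since $S_0$ is finite, $y=\lim_ip_{j_i}$ with $j_i\to\infty$. From $f(p_j)<f(q_j)\to L$ and continuity we get $f(y)\le L$. So $y\ne q_k$ for every $k$.
\end{proof}

Only continuity was used, and only for (iii). So convexity and the bounded level set put no further restriction on the schedules that occur for $n\ge3$.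

\section{Regular simplices, and a tetrahedron turning about an edge}\label{sec:tetra}

\subsection*{Normalization}
Let $\Phi$ be an invertible affine map of $\mathbb R^n$. The coefficients in \eqref{eq:pk} sum to $1$, so $\Phi$ maps schedules to schedules, and it preserves (i)--(iii) because it is a homeomorphism. Any simplex is mapped by some $\Phi$ onto a regular simplex with edges of length $1$. For such a simplex the step \eqref{eq:pk} is an isometry. Indeed, $q_k$ is equidistant from the vertices of the opposite facet, hence so is its orthogonal projection to the hyperplane $H$ of that facet; the centroid of the facet is also equidistant from them, by symmetry; and only one point of $H$ has this property. So the centroid is the foot of the altitude, $p_k$ is the mirror image of $q_k$ in $H$, and $S_k$ is the mirror image of $S_{k-1}$. We call a schedule \emph{regular} if $S_0$, and hence every $S_k$, is regular with edges of length $1$.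

\subsection*{Turning about an edge}
Let $n=3$, let $\varphi\in(0,\pi)$ be given by $\cos\varphi=\frac13$, and put
\[
a=(0,0,1),\qquad u_k=\Bigl(\tfrac{\sqrt3}2\cos k\varphi,\ \tfrac{\sqrt3}2\sin k\varphi,\ \tfrac12\Bigr)\quad(k\ge0).
\]
Then $|u_k|=|u_k-a|=1$ and $|u_k-u_{k-1}|^2=\frac34(2-2\cos\varphi)=1$, so $\{0,a,u_{k-1},u_k\}$ is a regular tetrahedron. Removing $u_{k-1}$ inserts $\frac23(0+a+u_k)-u_{k-1}$, and this is $u_{k+1}$: the third coordinate is $\frac23\cdot\frac32-\frac12=\frac12$, and the horizontal parts $u_k'$ satisfy
\begin{equation}\label{eq:rec}
u'_{k+1}=2\cos\varphi\;u'_k-u'_{k-1}=\tfrac23u'_k-u'_{k-1}.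
\end{equation}
This is the analogue of the planar recursion $v_{k+1}=v_k-v_{k-1}$, with one difference: it never closes up. Let $t_k$ be the coefficient of $u_1'$ when $u_k'$ is written in the basis $u_0',u_1'$, so $t_0=0$, $t_1=1$, $t_2=\frac23$, $t_3=-\frac59$. The numbers $\tau_k=3^{k-1}t_k$ satisfy $\tau_1=1$, $\tau_2=2$ and $\tau_{k+1}=2\tau_k-9\tau_{k-1}$, so they are integers, and $\tau_{k+1}\equiv2\tau_k\pmod3$ shows that none is divisible by $3$. Thus $t_k$ has denominator exactly $3^{k-1}$ for $k\ge1$, and the points $u_k$ are pairwise distinct.

\emph{Long runs.} All vertices other than $0$ lie on the unit sphere, a level set of $|x|^2$. For $f=|x|^2$ they are tied, so an arbitrarily small perturbation decides their order. Fix $N$, choose $g\in C_c^\infty(\mathbb R^3)$ with $g(u_k)=2^{-k}$ for $0\le k\le N+1$ and $g(0)=g(a)=0$, and let $f=|x|^2+\kappa g$ with $\kappa>0$ so small that $f$ is strongly convex. In $\{0,a,u_{k-1},u_k\}$ the values are $0<1<f(u_k)<f(u_{k-1})$, and $0\le f(u_{k+1})<f(u_k)$ for $k\le N$. So the algorithm performs $N$ consecutive reflection steps.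

\emph{The obstruction.} This rotation cannot go on forever, by the following standard fact.

\begin{lemma}\label{lem:circle}
If the numbers $e^{ik\varphi}$, $k\ge0$, are pairwise distinct, then $1$ is an accumulation point of $\{e^{iN\varphi}:N\ge2\}$.
\end{lemma}

\begin{proof}
An infinite subset of the circle has an accumulation point, so for each $\eta>0$ there are $j<k$ with $0<|e^{ik\varphi}-e^{ij\varphi}|=|e^{i(k-j)\varphi}-1|<\eta$. Hence $1$ is an accumulation point of $\{e^{iN\varphi}:N\ge1\}$, and omitting $N=1$ does not change this.
\end{proof}

So a subsequence of $(u_k)$ converges to the removed vertex $u_0$, and (iii) fails. Directly: an infinite run would have $f(u_k)\le f(u_2)<f(u_1)\le f(u_0)$ for $k\ge2$, which no continuous $f$ allows.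

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\draw[gray] (0,0) circle (1);
\foreach \k in {0,...,5}
  \draw ({\k*acos(1/3)}:1) -- ({(\k+1)*acos(1/3)}:1);
\foreach \k/\t in {0/6,1/78,2/141,3/212,4/282,5/346,6/56}
  {\draw (0,0) -- ({\k*acos(1/3)}:1);
   \fill ({\k*acos(1/3)}:1) circle (0.025);
   \node at (\t:1.16) {$u_{\k}$};}
\fill (0,0) circle (0.03);
\end{tikzpicture}
\caption{A regular tetrahedron reflected repeatedly in a face that contains a fixed edge, seen along that edge (the central dot). The two other vertices $u_{k-1},u_k$ turn by the angle $\arccos\frac13$ at each step. After five steps they are close to, but not at, their initial positions.}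
\label{fig:edge}
\end{figure}

\emph{Changing the axis.} Condition (i) asks for only one fixed vertex, so we keep $0$ and let $a$ move too. For a unit vector $b$ let $C(b)=\{p:|p|=1,\ \langle p,b\rangle=\frac12\}$; turning about the edge $[0,b]$ generates points of this circle. The recursion \eqref{eq:rec} gives
\[
\cos k\varphi=1,\ \tfrac13,\ -\tfrac79,\ -\tfrac{23}{27},\ \tfrac{17}{81},\ \tfrac{241}{243}\qquad(k=0,\dots,5),
\]
so $|u_5-u_0|^2=\frac34\bigl(2-2\cdot\frac{241}{243}\bigr)=\frac1{81}$; see Figure~\ref{fig:edge}. After five steps the tetrahedron is $\{0,a,u_5,u_6\}$. Now turn about $[0,u_5]$, removing $a$ first. The new vertices lie on $C(u_5)$, which is close to $C(u_0)$ but not equal to it: $u_1$ lies on $C(u_0)$, whereas $\langle u_1,u_5\rangle=\frac14+\frac34\cdot\frac{17}{81}=\frac{11}{27}\ne\frac12$. Continue until the total turn about $u_5$ is very close to a multiple of $2\pi$, so that the simplex contains a vertex $a'\neq a$ very close to $a$, and turn about $[0,a']$. The circle $C(a')$ differs from $C(a)$, so it meets $C(a)$, which carries $u_0,\dots,u_6$, in at most two points. One of these is $u_5$, and a suitable choice of the turn avoids the other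 $u_k$.

If the axes alternate in this way and move less and less, they converge to two limits $A$ and $B$, and the vertices accumulate only on $C(A)\cup C(B)$. Each small move of an axis pushes its circle off the old vertices, and if the later moves are much smaller still, they cannot bring it back. Then no vertex lies on $C(A)\cup C(B)$, and (iii) holds. The next three sections carry out the three ideas in general: distinctness by denominators, tie-breaking on a sphere, and alternating axes.

\section{Vertices never repeat}\label{sec:distinct}

To prescribe the value of $f$ at a vertex according to the time of its removal, we must know that no vertex is removed twice. The growth of denominators seen above holds for every schedule with (ii), and the $\ell$-adic absolute value measures it. For a prime $\ell$ and a rational $t=\ell^{\,v}\alpha/\beta$ with $v\in\mathbb Z$ and integers $\alpha,\beta$ prime to $\ell$, put $|t|_\ell=\ell^{-v}$, and $|0|_\ell=0$. Then $|tt'|_\ell=|t|_\ell|t'|_\ell$ and $|t+t'|_\ell\le\max(|t|_\ell,|t'|_\ell)$. For $\xi\in\mathbb Q^{n+1}$ let $\|\xi\|=\max_i|\xi_i|_\ell$. Then $\|t\xi\|=|t|_\ell\|\xi\|$, $\|\xi+\xi'\|\le\max(\|\xi\|,\|\xi'\|)$, and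
\begin{equation}\label{eq:ultra}
\|\xi+\xi'\|=\|\xi\|\qquad\text{if }\|\xi'\|<\|\xi\|,
\end{equation}
because $\|\xi\|\le\max(\|\xi+\xi'\|,\|\xi'\|)$ forces $\|\xi+\xi'\|\ge\|\xi\|$.

\begin{lemma}\label{lem:distinct}
Let $n\ge3$. In a schedule satisfying \textup{(ii)}, the vertices of $S_0$ and the points $p_1,p_2,\dots$ are pairwise distinct. Consequently no vertex of $S_k$ is among $q_1,\dots,q_k$; in particular the $q_k$ are pairwise distinct.
\end{lemma}

\begin{proof}
Let $\lambda=2/n$. Since $0<\lambda<1$, its denominator in lowest terms has a prime factor $\ell$, and $\Lambda=|\lambda|_\ell>1$. Write each point in barycentric coordinates with respect to $S_0$, that is, as the vector $\xi\in\mathbb R^{n+1}$ of coefficients, with sum $1$, in its expression through the vertices of $S_0$. As \eqref{eq:pk} is an affine combination, it holds for these vectors, and all vertices have rational coordinates. We claim that for $k\ge1$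
\[
\|p_k\|=\Lambda^k,\qquad\|x\|<\Lambda^k\ \text{ for the other vertices $x$ of }S_k .
\]
The vertices of $S_0$ are the standard basis vectors, of norm $1$, and $p_1$ has $n$ coordinates $\lambda$ and one coordinate $-1$; this is the case $k=1$. Assume the claim for $k$. By (ii), $p_k$ is retained at step $k+1$. It is the only retained vertex of norm $\Lambda^k$, so by \eqref{eq:ultra} the sum of the retained vertices has norm $\Lambda^k$, and $\lambda$ times the sum has norm $\Lambda^{k+1}$. Since $\|q_{k+1}\|<\Lambda^k$, \eqref{eq:ultra} gives $\|p_{k+1}\|=\Lambda^{k+1}$, and the retained vertices have norm at most $\Lambda^k$. The norms $1,\Lambda,\Lambda^2,\dots$ are distinct, which proves the first statement.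

Suppose that $y\in S_k$ and $y=q_l$ with $l\le k$. Then $y\in S_{l-1}$, so $y$ is a vertex of $S_0$ or some $p_i$ with $i<l$. Also $y$ is removed at step $l$ and present after step $k$, so $y=p_j$ for some $l\le j\le k$. This contradicts the first statement. Finally, $q_{k+1}\in S_k$.
\end{proof}

Both hypotheses are needed. Without (ii), removing $p_1$ at step $2$ brings back $q_1$. For $n=2$ we have $\lambda=1$, and the vertices of the hexagon repeat.

\section{Realizing a schedule by a strongly convex function}\label{sec:realize}

Let $n\ge3$ and fix a schedule with (i) and (ii). Let $F$ be the set of vertices of $S_0$ that are never removed, and $m=|F|\ge1$. The algorithm sees only the order of the values of $f$ on $Y$, so we first describe values that force it to follow the schedule: the earlier a vertex is removed, the larger its value.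

\begin{lemma}\label{lem:order}
Let $\alpha<\beta$ and $\varepsilon_1>\varepsilon_2>\dots>0$. If $f=\alpha$ on $F$, $f(q_k)=\beta+\varepsilon_k$ for all $k$, and $f=\beta$ at all other points of $Y$, then $f$ realizes the schedule, whatever the rule for ties, and $x_1\in F$ at every step.
\end{lemma}

\begin{proof}
The prescription is consistent because the $q_k$ are distinct. Suppose that the current simplex is $S_{k-1}$. It contains $F$ and $q_k$. It also contains $q_{k+1}$, because $q_{k+1}\in S_k\setminus\{p_k\}$ by (ii). By Lemma~\ref{lem:distinct}, each of its other vertices is either never removed or equal to some $q_l$ with $l\ge k+2$, so its value is less than $f(q_{k+1})<f(q_k)$. Hence $x_{n+1}=q_k$, $x_n=q_{k+1}$, $x_1\in F$ and $x_{\mathrm r}=p_k$. By Lemma~\ref{lem:distinct}, $p_k\notin F$ and $p_k\ne q_l$ for $l\le k$, and $p_k\ne q_{k+1}$ by (ii). So $f(p_k)$ is $\beta$ or $\beta+\varepsilon_l$ with $l\ge k+2$, and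
\[
f(x_1)=\alpha<f(p_k)<\beta+\varepsilon_{k+1}=f(x_n).
\]
The algorithm performs a reflection step and produces $S_k$.
\end{proof}

The difficulty is to obtain such values from a convex function. Condition (i) resolves it: a fixed vertex forces all moving vertices onto one sphere.

\begin{lemma}\label{lem:sphere}
Let the schedule be regular and let $c$ be the centroid of $F$. Then
\[
|z-c|^2=R_0^2:=\frac{m-1}{2m}\ \ (z\in F),\qquad|y-c|^2=R^2:=\frac{m+1}{2m}\ \ (y\in Y\setminus F).
\]
\end{lemma}

\begin{proof}
Expanding $|y-z|^2=|(y-c)-(z-c)|^2$ and using $\sum_{z\in F}(z-c)=0$ gives, for every point $y$,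
\[
|y-c|^2=\frac1m\sum_{z\in F}|y-z|^2-V,\qquad V=\frac1m\sum_{z\in F}|z-c|^2 .
\]
For $y\in F$ the average on the right is $\frac{m-1}m$. Averaging over $y\in F$ gives $V=\frac{m-1}m-V$, so $V=\frac{m-1}{2m}$ and $|y-c|^2=\frac{m-1}{2m}$. A point $y\in Y\setminus F$ belongs to some $S_k\supset F$, so it has distance $1$ from each point of $F$, and $|y-c|^2=1-V=\frac{m+1}{2m}$.
\end{proof}

So $|x-c|^2$ already has the values $\alpha=R_0^2<\beta=R^2$. By itself it does not realize the schedule, since $f(x_{\mathrm r})=R^2=f(x_n)$ violates the strict inequality. We must add the increments $\varepsilon_k$ at the points $q_k$. Condition (iii) leaves room for a bump at $q_k$ that touches no other vertex, but the room may shrink with $k$, and a bump of height $h$ and radius $\rho$ has derivatives of order $j$ of size $h\rho^{-j}$. The heights must therefore decrease faster than every power of the radii.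

\begin{lemma}\label{lem:bump}
Let the schedule be regular and satisfy \textup{(i)--(iii)}. There are numbers $h_1>h_2>\dots>0$ and $g\in C_c^\infty(\mathbb R^n)$ such that $g(q_k)=h_k$ for all $k$, $g=0$ at all other points of $Y$, and $g=0$ on the ball $B(c,R/2)$.
\end{lemma}

\begin{proof}
By (iii), $\delta_k=\operatorname{dist}(q_k,Y\setminus\{q_k\})>0$. Put
\[
\rho_k=\tfrac14\min(\delta_k,R),\qquad h_k=2^{-k}\Bigl(\min_{i\le k}\rho_i\Bigr)^k .
\]
As $R\le1$, we have $\rho_k<1$, so $h_k$ is positive and strictly decreasing, and $h_k\le2^{-k}\rho_k^k$. Let $\psi(x)=\exp\bigl(1-\frac1{1-|x|^2}\bigr)$ for $|x|<1$ and $\psi(x)=0$ otherwise; this is a smooth function with $\psi(0)=1$. Define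
\[
g(x)=\sum_{k\ge1}h_k\,\psi\Bigl(\frac{x-q_k}{\rho_k}\Bigr).
\]
A partial derivative of order $j$ of the $k$th term is bounded by $C_jh_k\rho_k^{-j}\le C_j2^{-k}\rho_k^{\,k-j}$, where $C_j$ bounds the derivatives of order $j$ of $\psi$. For $k\ge j$ this is at most $C_j2^{-k}$. So the series and all its termwise derivatives converge uniformly, and $g\in C^\infty$. The $k$th term vanishes where $|x-q_k|\ge\rho_k$. Since $|q_k-c|=R$ and $\rho_k\le R/4$, $g$ vanishes where $|x-c|\ge5R/4$ or $|x-c|\le3R/4$. Since $\rho_k<\delta_k$, the $k$th term vanishes on $Y\setminus\{q_k\}$. As the $q_k$ are distinct, $g$ has the stated values on $Y$.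
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:class}]
Let the schedule satisfy (i)--(iii). Let $\Phi$ be an invertible affine map, with linear part $M$, that takes $S_0$ onto a regular simplex with edges of length $1$. Let $c$, $h_k$ and $g$ belong to the image schedule as in Lemmas~\ref{lem:sphere} and~\ref{lem:bump}, and set
\begin{equation}\label{eq:f}
Q(x)=|\Phi(x)-c|^2,\qquad f=Q+\kappa\,g\circ\Phi,\qquad\kappa>0 .
\end{equation}
Then $f=R_0^2$ on $F$, $f(q_k)=R^2+\kappa h_k$, and $f=R^2$ at the other points of $Y$. By Lemma~\ref{lem:order}, $f$ realizes the schedule for every $\kappa>0$.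

The Hessian of $Q$ is $2M^{T}M\ge2\mu I$ for some $\mu>0$. The function $g\circ\Phi$ lies in $C_c^\infty(\mathbb R^n)$, so each of its derivatives is bounded. For small $\kappa$, therefore, $\nabla^2f\ge\mu I$ and all derivatives of $h=\kappa\,g\circ\Phi$ of order at most $d$ are bounded by $\varepsilon$. In particular $f$ is convex with bounded level sets. Finally, $Q(x)=|M(x-c_F)|^2$, where $c_F$ is the centroid of $F$. Two choices of $\Phi$ differ by an affine map between regular simplices with the same edge length. Its linear part preserves the inner products of the edge vectors at one vertex, which form a basis, so it is orthogonal. Hence $Q$ depends only on $S_0$ and $F$.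
\end{proof}

\begin{remark}
The hypothesis $n\ge3$ entered only through Lemma~\ref{lem:distinct}, and Theorem~\ref{thm:class} fails without it. For $n=2$, turning around a fixed vertex forever satisfies (i) and (ii), and also (iii) because $Y$ is finite, but by the proof of Proposition~\ref{prop:low} no function realizes this schedule.
\end{remark}

\section{A schedule with alternating axes}\label{sec:schedule}

It remains to construct, for each $n\ge3$, a schedule satisfying (i)--(iii). We may start from a regular simplex with edges of length $1$.

\subsection*{Reduction to the two-dimensional sphere}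
Choose a set $F$ of $m=n-2\ge1$ vertices of $S_0$, to be kept forever; the other three vertices of each simplex are called \emph{moving}. Let $c$ and $R$ be as in Lemma~\ref{lem:sphere}, whose proof applies to every vertex outside $F$ of a regular simplex containing $F$. Let $D$ be the span of the differences $z-z'$ with $z,z'\in F$. Then $\dim D=m-1=n-3$, and $W=D^\perp$ has dimension $3$. For $z,z'\in F$ the equation $|y-z|^2=|y-z'|^2$ reads $2\langle y,z-z'\rangle=|z|^2-|z'|^2$. It holds for a moving vertex $y$ and also for $c$, so $y-c\in W$. We identify $y$ with the point $(y-c)/R$ of the unit sphere $\mathbb S\subset W$. Two moving vertices $u,v\in\mathbb S$ of the same simplex satisfy $2-2\langle u,v\rangle=|u-v|^2=R^{-2}=\frac{2m}{m+1}$, so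
\[
\langle u,v\rangle=s:=\frac1{m+1}=\frac1{n-1}\in\bigl(0,\tfrac12\bigr].
\]
The hyperplane through $F$ and two moving vertices $a,v$ is $c+D+\operatorname{span}(a,v)$. The reflection in it fixes $c+D$ and acts on $W$ as the reflection in the plane $\operatorname{span}(a,v)$. So in every dimension the moving vertices behave as for the tetrahedron, with $s$ in place of $\frac12$. For $a\in\mathbb S$ let $C(a)=\{p\in\mathbb S:\langle p,a\rangle=s\}$, and let $\operatorname{Rot}_a(\theta)$ be the rotation of $W$, with a fixed orientation, about the axis $a$ by the angle $\theta$.

A \emph{state} $(a;u,v)$ is an ordering of the three moving vertices of a simplex. The step $\sigma$ removes the second entry and puts the new vertex last: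
\[
\sigma(a;u,v)=(a;v,w),\qquad w=\text{the mirror image of $u$ in }\operatorname{span}(a,v).
\]

\begin{lemma}\label{lem:rot}
Let $\varphi\in(0,\pi)$ be given by $\cos\varphi=1/n$. For each state $(a;u,v)$, one of the rotations $T=\operatorname{Rot}_a(\pm\varphi)$ satisfies $Tu=v$, and $\sigma^k(a;u,v)=(a;T^ku,T^{k+1}u)$ for all $k\ge0$. Moreover, for every $\eta>0$ there are infinitely many distinct angles $\theta$ with $|\theta|\le\eta$ such that $\operatorname{Rot}_a(\theta)=T^N$ for some $N\ge2$.
\end{lemma}

\begin{proof}
Write $u=sa+u'$ and $v=sa+v'$ with $u',v'\perp a$. Then $|u'|^2=|v'|^2=1-s^2$ and $\langle u',v'\rangle=s-s^2$, so the angle between $u'$ and $v'$ has cosine $\frac s{1+s}=\frac1n$. This gives $T$. The reflection in $\operatorname{span}(a,v)$ fixes $a$ and reflects the plane $a^\perp$ in the line through $v'$. Measuring angles from $u'$ in the direction of $T$, it sends the angle $0$ to $2\varphi$, so $w=T^2u=Tv$. The new state $(a;v,Tv)$ has the same rotation $T$, and the formula follows by induction. Applying $\sigma$ forever defines a schedule with (ii), so the points $T^ku$ are pairwise distinct by Lemma~\ref{lem:distinct}. Hence so are the numbers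 $e^{ik\varphi}$, and Lemma~\ref{lem:circle} gives the last statement.
\end{proof}

If $a$ were kept as well, (ii) would force the schedule to be $\sigma,\sigma,\dots$ for one of the two orderings of the other vertices, and by Lemma~\ref{lem:rot} the removed vertex $u$ would be an accumulation point. So three moving vertices is the least number that can work.

\subsection*{Blocks}
Let $(a_1;u_1,v_1)$ be an ordering of the moving vertices of $S_0$. \emph{Block} $i\ge1$ starts from a state $(a_i;u_i,v_i)$, with rotation $T_i$, and applies $\sigma$ exactly $N_i\ge2$ times, where $N_i$ is chosen below. It ends at $(a_i;T_i^{N_i}u_i,T_i^{N_i+1}u_i)$. Then, without performing a step, we exchange the first two entries: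
\[
(a_{i+1};u_{i+1},v_{i+1})=\bigl(T_i^{N_i}u_i;\ a_i,\ T_i^{N_i+1}u_i\bigr).
\]
With $a_0=u_1$ we have $u_i=a_{i-1}$ for all $i\ge1$. Writing $T_i^{N_i}=\operatorname{Rot}_{a_i}(\theta_i)$ with $\theta_i\in(-\pi,\pi]$, we obtain
\begin{equation}\label{eq:axes}
a_{i+1}=\operatorname{Rot}_{a_i}(\theta_i)\,a_{i-1},\qquad|a_{i+1}-a_{i-1}|\le|\theta_i| .
\end{equation}
For any choice of the $N_i$, condition (i) holds because $F$ is never removed, and (ii) holds because the newest vertex is always the third entry, also after the exchange, while $\sigma$ removes the second. So Lemma~\ref{lem:distinct} applies.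

Let $P_0=\{a_1,u_1,v_1\}$, and let $P_i$ be the finite set consisting of $P_0$ and the points generated in blocks $1,\dots,i$. Block $i$ generates $T_i^2u_i,\dots,T_i^{N_i+1}u_i$. Since $T_i$ preserves $C(a_i)$ and $u_i\in C(a_i)$,
\begin{equation}\label{eq:oncircle}
\text{all points generated in block $i$ lie on }C(a_i).
\end{equation}
Since $N_i\ge2$, the point $a_{i+1}$ is generated in block $i$, so by Lemma~\ref{lem:distinct}
\begin{equation}\label{eq:newaxis}
a_{i+1}\in P_i\setminus P_{i-1}.
\end{equation}

\subsection*{Choice of the block lengths}
We want two things from $\theta_i$: the new circle $C(a_{i+1})$ should miss the old points, and $\theta_i$ should be too small to undo what earlier blocks achieved. The second wish is quantified by how far the old points are from lying on the current circle. Put $\eta_0=1$ and, at the start of block $i$, when $a_i$ and $P_{i-1}$ are known,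
\[
\eta_i=\min\Bigl(\{\eta_{i-1}\}\cup\bigl\{|\langle p,a_i\rangle-s|:\ p\in P_{i-1}\setminus C(a_i)\bigr\}\Bigr)>0 .
\]
We claim that $N_i\ge2$ can be chosen so that
\begin{equation}\label{eq:choice}
|\theta_i|\le2^{-i}\eta_i\qquad\text{and}\qquad p\notin C(a_{i+1})\ \text{ for all }p\in P_{i-1}\setminus\{a_i\}.
\end{equation}
The exception is unavoidable, since $\langle a_i,a_{i+1}\rangle=s$ always. If $p=-a_i$, then $\langle p,a_{i+1}\rangle=-s\ne s$ for every $N_i$. If $p\ne\pm a_i$, let $p'$ and $u_i'$ be the projections of $p$ and $u_i$ to $a_i^\perp$; both are nonzero. Then for some $\theta_0$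
\[
\langle p,\operatorname{Rot}_{a_i}(\theta)u_i\rangle=s\langle p,a_i\rangle+|p'|\,|u_i'|\cos(\theta-\theta_0),
\]
and this equals $s$ for at most two values of $\theta\in(-\pi,\pi]$. So only finitely many angles are excluded, while Lemma~\ref{lem:rot} offers infinitely many with $|\theta|\le2^{-i}\eta_i$. This proves the claim and defines the schedule recursively.

\begin{proposition}\label{prop:schedule}
This schedule satisfies \textup{(i)}, \textup{(ii)} and \textup{(iii)}.
\end{proposition}

\begin{proof}
Only (iii) remains. Since $\sum|\theta_i|<\infty$, \eqref{eq:axes} shows that $a_{2j}\to A$ and $a_{2j+1}\to B$ for some $A,B\in\mathbb S$. For $l\ge1$ let $A_l\in\{A,B\}$ be the limit along the parity class of $l$. As $\eta_j$ is nonincreasing,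
\begin{equation}\label{eq:tail}
|A_l-a_l|\le|\theta_{l+1}|+|\theta_{l+3}|+\cdots\le\sum_{j>l}2^{-j}\eta_j\le2^{-l}\eta_l<\eta_l .
\end{equation}

\emph{Accumulation points lie on $C(A)\cup C(B)$.} An accumulation point $y$ of $Y$ is a limit of distinct generated points $y_t$. Each block is finite, so $y_t$ is generated in a block $i_t$ with $i_t\to\infty$, and along a subsequence all $i_t$ have the same parity. Passing to the limit in $\langle y_t,a_{i_t}\rangle=s$, which holds by \eqref{eq:oncircle}, gives $y\in C(A)$ or $y\in C(B)$.

\emph{No moving vertex lies on $C(A)\cup C(B)$.} Let $p$ be a moving vertex, say $p\in P_{i-1}$, and let $l\ge i+2$. By \eqref{eq:newaxis}, $a_{l-1}\notin P_{l-3}\supseteq P_{i-1}$, so $p\ne a_{l-1}$. Since $p\in P_{l-2}$, \eqref{eq:choice} for block $l-1$ gives $p\notin C(a_l)$. Since $p\in P_{l-1}$, the definition of $\eta_l$ gives $|\langle p,a_l\rangle-s|\ge\eta_l$. By \eqref{eq:tail}, $|\langle p,A_l\rangle-\langle p,a_l\rangle|<\eta_l$, so $\langle p,A_l\rangle\ne s$. Taking $l=i+2$ and $l=i+3$ covers both $A$ and $B$.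

Only moving vertices are removed, so (iii) holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Label the vertices of $S$, let $F$ consist of the first $n-2$, and let $\Phi$ map $S$ onto a regular simplex with edges of length $1$. Apply Proposition~\ref{prop:schedule} to $\Phi(S)$ and $\Phi(F)$, and pull the schedule back by $\Phi$. The result starts at $S$ and satisfies (i)--(iii). Its set of never removed initial vertices is exactly $F$, because $u_1$ and $v_1$ are removed in block $1$ and $a_1=u_2$ in block $2$. By Theorem~\ref{thm:class} the schedule is realized by the function $f$ in \eqref{eq:f}, which has the stated form for small $\kappa$, with $Q$ depending only on $S$ and the labeling. By Lemma~\ref{lem:order}, $x_1\in F$ and $f(x_1)=R_0^2$ at every step, and reflection steps preserve the volume.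

It remains to arrange that $x_1$ is not a minimizer. If $n\ge4$, then $m\ge2$ and $R_0>0$, while $f(\Phi^{-1}(c))=0$ because $g(c)=0$. So nothing has to be changed. If $n=3$, then $m=1$, $\Phi(x_1)=c$, and $x_1$ is the minimizer of $f$, since $g$ vanishes near $c$. We tilt the function there. Choose a unit vector $e$ and $\chi\in C_c^\infty(\mathbb R^3)$ with support in $B(c,R/2)$ and $\chi=1$ near $c$, and replace $g$ in \eqref{eq:f} by
\[
\tilde g(x)=g(x)+\chi(x)\langle x-c,e\rangle\in C_c^\infty(\mathbb R^3).
\]
The added term vanishes at $c$ and at all other vertices of the regular schedule, which have distance $R$ from $c$. So the values at the vertices, and hence the run, are unchanged, and for small $\kappa$ strong convexity and the bounds on $h=\kappa\,\tilde g\circ\Phi$ hold as before. Near $c$ we have $f\circ\Phi^{-1}(x)=|x-c|^2+\kappa\langle x-c,e\rangle$, whose gradient at $c$ is $\kappa e\ne0$. So $x_1$ is not a minimizer of $f$.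
\end{proof}

\begin{thebibliography}{1}

\bibitem{NMsource}
\emph{Implementing the Nelder-Mead simplex algorithm with adaptive parameters},
\texttt{https://github.com/theholymath/optimization}.

\end{thebibliography}
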